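\title{Banach spaces with a Pe\l czy\'nski decomposition that are not Wintner spaces}

\begin{abstract}
A Banach space $X$ is a Wintner space if every bounded operator on $X$ that is not a commutator has the form $\lambda I+S$ with $\lambda\neq0$ and $S$ in a proper ideal of $\mathcal L(X)$. For every $p\in[1,\infty)\cup\{0\}$ we construct a space $X$ that is isometric to its own $\ell_p$-sum ($c_0$-sum if $p=0$), is complementably homogeneous, and for which the operators that do not factor the identity form an ideal $\mathcal M_X$, but which is not a Wintner space: $\mathcal M_X$ contains an operator of square zero that is not a commutator. The space consists of vector-valued functions on $\omega_1$, normed so that $\mathcal L(X)$ maps homomorphically into a triangular algebra in which a coordinate flip is not a commutator. We also give a separable reflexive space that is isometric to its $\ell_2$-sum and is not a Wintner space.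
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are complex, $X$ is infinite-dimensional, $\mathcal L(X)$ is the algebra of bounded linear operators on $X$, ideals are two-sided, and $\mathbb N=\{1,2,\dots\}$. We work in ZFC. An operator $T\in\mathcal L(X)$ is a \emph{commutator} if $T=[A,B]:=AB-BA$ for some $A,B\in\mathcal L(X)$.

A commutator of matrices has trace zero, so the identity matrix is not a commutator. Wintner's theorem says that the conclusion survives without a trace: in a nonzero unital Banach algebra the unit is not a commutator (this is the case $\varepsilon=0$ of Lemma~\ref{lem:wintner} below). The theorem produces a whole class of non-commutators. Let $T=\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper ideal $\mathcal J$. The closure of $\mathcal J$ is proper because the invertible operators form an open set, and $T=[A,B]$ would make the unit of $\mathcal L(X)/\overline{\mathcal J}$ the commutator of the classes of $\lambda^{-1}A$ and $B$. We call $X$ a \emph{Wintner space} if there is no other obstruction, that is, if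 every non-commutator in $\mathcal L(X)$ has the form $\lambda I+S$ with $\lambda\neq0$ and $S$ in a proper ideal.

Which properties of $X$ should make it a Wintner space? For a Banach space $Y$ and $1\le p<\infty$ let $(\sum Y)_p$ be the space of sequences $(y_n)_{n\in\mathbb N}$ in $Y$ with finite norm $(\sum_n\|y_n\|^p)^{1/p}$; let $(\sum Y)_\infty$ be the space of bounded sequences and $(\sum Y)_0$ the space of sequences with $\|y_n\|\to0$, both with the supremum norm. The space $X$ \emph{admits a Pe\l czy\'nski decomposition} if $X$ is isomorphic to $(\sum X)_p$ for some $p\in[1,\infty]\cup\{0\}$. Such a decomposition is a source of commutators. On $(\sum X)_p$ let $R$ and $L$ be the right and left shifts, so that $LR=I$, and let $D=\operatorname{diag}(S,S,\dots)$ with $S\in\mathcal L(X)$. Then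
$$[L,RD]=D-RDL=\operatorname{diag}(S,0,0,\dots).$$
Thus an arbitrary operator, even the identity, becomes a commutator once it is confined to one coordinate. One may hope that every operator that is not of Wintner's form can be handled by a refinement of this shift argument.

Two further hypotheses make ``small operator'' a well-defined notion. We say that $I_X$ \emph{factors through} $T$ if $I_X=ATB$ for some $A,B\in\mathcal L(X)$, and we put
$$\mathcal M_X=\{T\in\mathcal L(X):\ I_X\text{ does not factor through }T\}.$$
This set is stable under multiplication by arbitrary operators on either side, it does not contain $I_X$, and it contains every proper ideal, because an ideal with an element outside $\mathcal M_X$ contains $I_X$. So if $\mathcal M_X$ is an ideal, it is the largest proper ideal, and $X$ is a Wintner space exactly when every $T$ with $T-\lambda I\notin\mathcal M_X$ for all $\lambda\ne0$ is a commutator; in particular every $T\in\mathcal M_X$ must then be a commutator. Next, $X$ is \emph{complementably homogeneous} if every closed subspace $Y\subseteq X$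 isomorphic to $X$ contains a closed subspace $Z$ that is isomorphic to $X$ and complemented in $X$. In that case $\mathcal M_X$ consists of the operators that are bounded below on no subspace isomorphic to $X$. Indeed, if $I_X=ATB$ then $T$ is bounded below on $B(X)\cong X$; and if $T$ is bounded below on $Y\cong X$, take $Z\subseteq T(Y)$ as in the definition, a projection $P$ onto $Z$ and an isomorphism $B$ of $X$ onto $Y\cap T^{-1}(Z)$, so that $PTB$ is an isomorphism of $X$ onto $Z$.

The following questions, with cumulative hypotheses, are posed in \cite{source}.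

\medskip
\noindent\textbf{Question 1.} If $X$ admits a Pe\l czy\'nski decomposition, is $X$ a Wintner space?

\noindent\textbf{Question 2.} What if, in addition, $\mathcal M_X$ is an ideal?

\noindent\textbf{Question 3.} What if, in addition to both, $X$ is complementably homogeneous?
\medskip

All three answers are negative, and one space suffices.

\begin{theorem}\label{thm:main}
For every $p\in[1,\infty)\cup\{0\}$ there is an infinite-dimensional complex Banach space $X$ such that:
\begin{itemize}
\item[(1)] $X$ is isometric to $(\sum X)_p$;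
\item[(2)] $\mathcal M_X$ is an ideal;
\item[(3)] $X$ is complementably homogeneous; in fact, $I_X$ factors through every isomorphic embedding $J:X\to X$;
\item[(4)] there is $T\in\mathcal M_X$ with $T^2=0$ that is not a commutator and is not of the form $\lambda I+S$ with $\lambda\neq0$ and $S$ in a proper ideal.
\end{itemize}
In particular, $X$ is not a Wintner space.
\end{theorem}

The operator $T$ is not an isolated accident: the non-commutators of this kind contain a nonempty relatively open subset of an ideal (Corollary~\ref{cor:open}). The space of Theorem~\ref{thm:main} is not separable. For Question~1 alone there is a short separable example.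

\begin{theorem}\label{thm:separable}
Let $p_n=2+\frac1{n+1}$, let $X_n=(\sum\ell_{p_n})_2$, and let $X=(\sum_nX_n)_2$ be the $\ell_2$-sum of the spaces $X_n$, $n\in\mathbb N$. Then $X$ is separable, reflexive, isometric to $(\sum X)_2$, and not a Wintner space.
\end{theorem}

We do not settle Questions~2 and~3 within the class of separable spaces.

The proof of Theorem~\ref{thm:main} has three ingredients. Section~\ref{sec:algebra} is pure operator algebra: we exhibit a separable space $V$, a subalgebra $\mathfrak T\subset\mathcal L(V)$ with a nilpotent element that is not a commutator in $\mathfrak T$, and countably many subspaces $\mathcal K_q\subset V$ whose invariance forces an operator to lie in $\mathfrak T$. Sections~\ref{sec:variation} and~\ref{sec:space} build a space $X$ of $V$-valued functions on $\omega_1$, normed by one variation seminorm for each subspace $\mathcal K_q$. Sections~\ref{sec:club} and~\ref{sec:range} show that every operator on $X$ acts, at the points of a closed unbounded subset of $\omega_1$, as a fixed operator of $V$, and that the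 seminorms force this operator to leave each $\mathcal K_q$ invariant. The result is a homomorphism $F:\mathcal L(X)\to\mathfrak T$, from which parts (2), (4) and (3) are read off in Sections~\ref{sec:ideal} and~\ref{sec:homogeneous}. Section~\ref{sec:separable} proves Theorem~\ref{thm:separable} and is independent of the rest.

\section{A triangular algebra}\label{sec:algebra}

If $\theta:\mathcal L(X)\to\mathfrak B$ is a homomorphism and $\theta(T)$ is not a commutator in $\mathfrak B$, then $T$ is not a commutator. The cheapest target would be the algebra of matrices $\left(\begin{smallmatrix}d&0\\ \nu&d\end{smallmatrix}\right)$ with $d,\nu\in\mathbb C$: it is commutative, so the nilpotent element with $d=0$, $\nu=1$ is not a commutator. A Pe\l czy\'nski decomposition rules this target out. If $X\cong X\oplus X$, there are operators with $P_iJ_j=\delta_{ij}I$ $(i,j=1,2)$, and a unital homomorphism $\theta$ into a commutative algebra satisfies $1=\theta(P_1J_1P_2J_2)=\theta(P_1J_2)\theta(P_2J_1)=0$. The diagonal entry $d$ must therefore be an operator on a sequence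 space, and we have to find a corner entry that still obstructs.

\subsection*{The algebra and the flip}
Fix $p\in[1,\infty)\cup\{0\}$ until the end of Section~\ref{sec:homogeneous}. Let $E=\ell_p(\mathbb N)$ and $E_2=\ell_p(\mathbb N^2)$, with $c_0$ in place of $\ell_p$ if $p=0$, and let $(e_k)$ be the unit vector basis of $E$. Finitely supported vectors are dense in $E$ and $E_2$; this is the reason for excluding $p=\infty$. For $\xi,\eta\in E$ put $\xi\otimes\eta=(\xi_k\eta_j)_{k,j}\in E_2$; its norm is $\|\xi\|\|\eta\|$. For $x=(x_{kj})\in E_2$ we call $k$ the \emph{outer} and $j$ the \emph{inner} index, and we write $x_{\cdot j}=(x_{kj})_k\in E$. The norm of $x$ is the $E$-norm of the sequence $(\|x_{\cdot j}\|)_j$, and also of the sequence $(\|(x_{kj})_j\|)_k$. For $d\in\mathcal L(E)$ define $d\otimes1$ on $E_2$ by $((d\otimes1)x)_{\cdot j}=dx_{\cdot j}$. Then $\|d\otimes1\|=\|d\|$, $(d\otimes1)(\xi\otimes\eta)=d\xi\otimes\eta$, and $d\mapsto d\otimes1$ is a unital homomorphism. The \emph{flip} is the isometry $\Phi$ of $E_2$ given by $(\Phi x)_{kj}=x_{jk}$,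 so $\Phi(\xi\otimes\eta)=\eta\otimes\xi$.

Let $V^0=E\oplus_\infty E\oplus_\infty\mathbb C$ and $V=(\sum V^0)_p$. An element $v=(v_k)$ of $V$, with $v_k=((x_{kj})_j,(z_{kj})_j,y_k)$, is written $v=(x,z,y)$ with $x,z\in E_2$ and $y\in E$; we have $\max(\|x\|,\|z\|,\|y\|)\le\|v\|\le\|x\|+\|z\|+\|y\|$, with $\|v\|$ equal to the norm of the only nonzero component if there is only one. The space $V$ is separable. For $d\in\mathcal L(E)$ and $\nu\in\mathcal L(E_2)$ define $M(d,\nu)\in\mathcal L(V)$ by
$$M(d,\nu)(x,z,y)=\big((d\otimes1)x,\ (d\otimes1)z+\nu x,\ dy\big).$$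
The operator $M(d,\nu)$ determines $d$ and $\nu$, it is linear in the pair $(d,\nu)$, and
\begin{equation}\label{eq:product}
M(d,\nu)M(d',\nu')=M\big(dd',\ (d\otimes1)\nu'+\nu(d'\otimes1)\big).
\end{equation}
So $\mathfrak T=\{M(d,\nu)\}$ is a unital subalgebra of $\mathcal L(V)$, and $\pi(M(d,\nu))=d$ defines a unital homomorphism $\pi:\mathfrak T\to\mathcal L(E)$.

Suppose $M(0,\nu_0)=[M(a,\nu),M(b,\nu')]$. By \eqref{eq:product}, $ab=ba$ and
$$\nu_0=[a\otimes1,\nu']-[b\otimes1,\nu]=[(a-\alpha)\otimes1,\nu']-[(b-\beta)\otimes1,\nu]$$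
for all $\alpha,\beta\in\mathbb C$. Multiply on both sides by $c\otimes1$, where $c\in\mathcal L(E)$ commutes with $a$ and $b$. In each of the four terms one factor $c$ meets $a-\alpha$ or $b-\beta$, whence
\begin{equation}\label{eq:sandwich}
\|(c\otimes1)\nu_0(c\otimes1)\|\le2\|c\|\big(\|\nu'\|\,\|(a-\alpha)c\|+\|\nu\|\,\|(b-\beta)c\|\big).
\end{equation}
The flip resists this sandwich. We have $(c\otimes1)\Phi(c\otimes1)(\xi\otimes\eta)=(c\otimes1)(\eta\otimes c\xi)=c\eta\otimes c\xi$, and therefore
\begin{equation}\label{eq:flip}
\|(c\otimes1)\Phi(c\otimes1)\|\ge\|c\|^2\qquad(c\in\mathcal L(E)).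
\end{equation}

\begin{example}\label{ex:finite}
Replace $\mathbb N$ by $\{1,\dots,m\}$, so that $a,b$ are commuting matrices. The algebra $\mathcal C$ generated by $I,a,b$ is commutative and finite-dimensional. Multiplication by $a$ and multiplication by $b$ are commuting linear maps of $\mathcal C$, so they have a common eigenvector $c\neq0$: $(a-\alpha)c=0=(b-\beta)c$. Now \eqref{eq:sandwich} gives $(c\otimes1)\nu_0(c\otimes1)=0$, and \eqref{eq:flip} shows $\nu_0\neq\Phi$. So $M(0,\Phi)$ is not a commutator.
\end{example}

In infinite dimensions approximate eigenvectors take the place of $c$. Recall that the spectrum of a bounded operator $S$ on a nonzero complex Banach space is compact and nonempty, and that each boundary point $\lambda$ of it is an approximate eigenvalue: there are unit vectors $w_n$ with $(S-\lambda)w_n\to0$. To find approximate eigenvectors common to $a$ and $b$ we pass to a quotient in which those of $a$ become true eigenvectors, and restrict $b$ to the eigenspace.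

\begin{lemma}\label{lem:approx}
Let $a,b\in\mathcal L(E)$ commute. There are $\alpha,\beta\in\mathbb C$ and operators $c_j\in\mathcal L(E)$ commuting with $a$ and $b$ such that $\|c_j\|=1$, $\|(a-\alpha)c_j\|\to0$ and $\|(b-\beta)c_j\|\to0$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ be the closed subalgebra of $\mathcal L(E)$ generated by $I,a,b$; it is commutative. Let $\alpha$ be an approximate eigenvalue of multiplication by $a$ on $\mathcal C$. In the quotient $(\sum\mathcal C)_\infty/(\sum\mathcal C)_0$ the class of $(c^{(n)})_n$ has norm $\limsup_n\|c^{(n)}\|$, and $a,b$ act coordinatewise. The closed subspace $\mathcal N$ of classes annihilated by $a-\alpha$ is nonzero by the choice of $\alpha$, and it is invariant under $b$. Let $\beta$ be an approximate eigenvalue of $b$ on $\mathcal N$. Given $j$, take a class in $\mathcal N$ of norm $1$ whose image under $b-\beta$ has norm less than $1/j$. A representative satisfies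
$$\limsup_n\|c^{(n)}\|=1,\qquad\|(a-\alpha)c^{(n)}\|\to0,\qquad\limsup_n\|(b-\beta)c^{(n)}\|<1/j .$$
For all large $n$ both $\|(a-\alpha)c^{(n)}\|$ and $\|(b-\beta)c^{(n)}\|$ are at most $1/j$, and $\|c^{(n)}\|\ge\frac12$ for infinitely many $n$. For such an $n$ put $c_j=c^{(n)}/\|c^{(n)}\|$; both norms are then at most $2/j$.
\end{proof}

\begin{proposition}\label{prop:flip}
If $\nu_0\in\mathcal L(E_2)$ and $\|\nu_0-\Phi\|<1$, then $M(0,\nu_0)$ is not a commutator in $\mathfrak T$.
\end{proposition}

\begin{proof}
Suppose $M(0,\nu_0)=[M(a,\nu),M(b,\nu')]$ and take $\alpha,\beta,c_j$ from Lemma~\ref{lem:approx}. By \eqref{eq:sandwich}, $\|(c_j\otimes1)\nu_0(c_j\otimes1)\|\to0$. By \eqref{eq:flip}, this norm is at least $1-\|\nu_0-\Phi\|>0$ for every $j$.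
\end{proof}

\begin{remark}\label{rem:inner}
The inner index cannot be dropped from this argument. If the corner entry were taken in $\mathcal L(E)$, no $\nu_0$ would satisfy an analogue of \eqref{eq:flip}: choose $\xi\neq0$ in $E$ and $\xi^*\ne0$ in $E^*$ with $\xi^*(\nu_0\xi)=0$; then $c=\xi^*(\cdot)\xi$ is nonzero and $c\nu_0c=0$. The flip works because it makes the two factors $c$ act on different indices.
\end{remark}

\subsection*{Invariant subspaces}
The norm of $X$ will be able to force the invariance of prescribed subspaces of $V$, and nothing else. So we need to recognize $\mathfrak T$ by invariant subspaces. This is the purpose of the component $y$, which has played no role so far.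

\begin{example}\label{ex:three}
On $\mathbb C^2\ni(x,z)$ the maps $(x,z)\mapsto(dx,dz+\nu x)$ have only one common nontrivial invariant subspace, $\{x=0\}$, and its invariance does not force the two diagonal entries to agree. Add a coordinate $y$ as a yardstick and let $M$ be a linear map of $\mathbb C^3\ni(x,z,y)$ that leaves invariant
$$\{y=0\},\qquad\{x=z=0\},\qquad\{x=y\},\qquad\{x=0,\ z=y\}.$$
The second subspace gives $M(0,0,1)=(0,0,d)$, and with the first we see that the $y$-component of $M(x,z,y)$ is $dy$. The fourth gives $M(0,1,1)=(0,d,d)$, so $M(0,1,0)=(0,d,0)$. The third gives $M(1,0,1)=(d,\nu,d)$ for some $\nu$, so $M(1,0,0)=(d,\nu,0)$. Hence $M(x,z,y)=(dx,dz+\nu x,dy)$.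
\end{example}

In $V$ each column of $x$ and each column of $z$ must be tied to $y$, so the last two subspaces are needed once for every inner index $i$. Let $Q=\{\mathsf A,\mathsf B\}\cup\{\mathsf C_i,\mathsf D_i:i\in\mathbb N\}$; the elements of $Q$ are called \emph{colors}. Regard $x_{kj},z_{kj},y_k$ as coordinate functionals on $V$ and put, with $k,j$ ranging over $\mathbb N$,
$$\Psi_{\mathsf A}=\{y_k\},\quad\Psi_{\mathsf B}=\{x_{kj},\,z_{kj}\},\quad\Psi_{\mathsf C_i}=\{x_{ki}-y_k\},\quad\Psi_{\mathsf D_i}=\{x_{kj},\ z_{kj}-\delta_{ij}y_k\},$$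
and $\mathcal K_q=\bigcap_{\psi\in\Psi_q}\ker\psi$. Explicitly,
$$\mathcal K_{\mathsf A}=\{y=0\},\quad\mathcal K_{\mathsf B}=\{x=z=0\},\quad\mathcal K_{\mathsf C_i}=\{x_{\cdot i}=y\},\quad\mathcal K_{\mathsf D_i}=\{x=0,\ z=y\otimes e_i\}.$$

\begin{lemma}\label{lem:invariant}
If $M\in\mathcal L(V)$ and $M\mathcal K_q\subseteq\mathcal K_q$ for all $q\in Q$, then $M\in\mathfrak T$.
\end{lemma}

\begin{proof}
Invariance of $\mathcal K_{\mathsf B}$ gives $d\in\mathcal L(E)$ with $M(0,0,y)=(0,0,dy)$. By invariance of $\mathcal K_{\mathsf A}$ the $y$-component of $M(x,z,0)$ is $0$, so the $y$-component of $M(x,z,y)$ is $dy$. Invariance of $\mathcal K_{\mathsf D_i}$ now gives $M(0,y\otimes e_i,y)=(0,dy\otimes e_i,dy)$, and subtracting $M(0,0,y)$ we obtain $M(0,z,0)=(0,(d\otimes1)z,0)$ for $z=y\otimes e_i$. Such $z$ span a dense subspace of $E_2$, so the formula holds for all $z$. Finally let $x\in E_2$, $i\in\mathbb N$, and let $x'$ be the $x$-component of $M(x,0,0)$. Since $M(0,0,y)$ has zero $x$-component, $x'$ is also the $x$-component of $M(x,0,x_{\cdot i})$. The vector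 $(x,0,x_{\cdot i})$ lies in $\mathcal K_{\mathsf C_i}$, hence so does its image, and $x'_{\cdot i}=dx_{\cdot i}$. Thus $x'=(d\otimes1)x$. With $\nu x$ the $z$-component of $M(x,0,0)$ we have $M=M(d,\nu)$.
\end{proof}

\section{Colored variations on $\omega_1$}\label{sec:variation}

The first uncountable ordinal $\omega_1=[0,\omega_1)$ carries the order topology. A \emph{club} is a closed unbounded subset of $\omega_1$. We use the following standard facts.
\begin{itemize}
\item[(O1)] Countable subsets of $\omega_1$ are bounded, and each $[0,\beta]$ is closed and open.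
\item[(O2)] A finite intersection of clubs is a club. For $\mu:\omega_1\to\omega_1$, the limit ordinals $\alpha>0$ with $\mu(\eta)<\alpha$ for all $\eta<\alpha$ form a club. (It is unbounded: choose $\alpha_{n+1}>\max(\alpha_n,\sup_{\eta\le\alpha_n}\mu(\eta))$ and take $\sup_n\alpha_n$.)
\item[(O3)] A continuous function $h:\omega_1\to\mathbb C$ is eventually constant. (If for some $\varepsilon>0$ no tail had oscillation at most $\varepsilon$, there would be $\alpha_1<\beta_1<\alpha_2<\cdots$ with $|h(\alpha_n)-h(\beta_n)|>\varepsilon$, contradicting continuity at their common supremum; now use (O1) with $\varepsilon=1/m$.)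
\item[(O4)] The increasing enumeration $\chi:\omega_1\to\Gamma$ of a club $\Gamma$ is a continuous bijection.
\end{itemize}

For each color $q$ we want a seminorm $\operatorname{var}_q$ on scalar functions, with three properties. The seminorms should not increase under monotone changes of variable, so that $\omega_1$ can be compressed to a club. They should all be much weaker than the total variation, so that a sum of $r$ disjoint bumps has size $o(r)$; this will make operators rigid. And they should be independent: for each $q$ there should be functions that are large for $\operatorname{var}_q$ and small for all other colors. We measure variation along chains of prescribed length and give each color its own, widely separated, lengths.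

For $h:\omega_1\to\mathbb C$ and $N\in\mathbb N$ let $|h|_\infty=\sup|h|$ and
$$W_N(h)=\sup\Big\{\sum_{n=1}^N|h(\alpha_n)-h(\beta_n)|:\ \alpha_1\le\beta_1\le\alpha_2\le\dots\le\alpha_N\le\beta_N\Big\}.$$
The total variation of $h$ is $\operatorname{TV}(h)=\sup_NW_N(h)$. Put $L_s=2^{s^2}$ for $s\ge0$, $N_0=1$ and $N_s=2N_{s-1}L_s$ for $s\ge1$. We use only that $(L_s)$ and $(N_s)$ increase, that $L_0=1$, and that
$$\frac{L_s}{N_s}=\frac1{2N_{s-1}}\le\frac12,\qquad\frac{L_s}{N_s}\to0,\qquad\frac{L_s}{L_{s-1}}\to\infty .$$
Partition $\mathbb N$ into infinite sets $\Sigma_q$, $q\in Q$, and define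
$$\operatorname{var}_q(h)=\sup_{s\in\Sigma_q}\frac{L_s}{N_s}W_{N_s}(h)\in[0,\infty],\qquad\|h\|_*=\max\Big(|h|_\infty,\sup_{q\in Q}\operatorname{var}_q(h)\Big),$$
and let $\|h\|_*^{(q)}$ be defined like $\|h\|_*$ with the color $q$ omitted from the supremum. An \emph{$r$-bump function} is a function $\sum_{j=1}^r\theta_j1_{(\gamma_j,\gamma_j']}$ with pairwise disjoint intervals and $|\theta_j|\le1$. Finally let
$$\Omega(r)=\sup_{s\ge1}\min\big(2L_s,\ 4rL_s/N_s\big)\qquad(r\in\mathbb N).$$

\begin{lemma}\label{lem:var}
Let $h:\omega_1\to\mathbb C$ and $q\in Q$.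
\begin{itemize}
\item[(a)] If $\tau:\omega_1\to\omega_1$ is nondecreasing, then $\operatorname{var}_q(h\circ\tau)\le\operatorname{var}_q(h)$.
\item[(b)] $\operatorname{var}_q(h)\le\frac12\operatorname{TV}(h)$.
\item[(c)] $\operatorname{var}_q(h1_{[0,\gamma]})\le\operatorname{var}_q(h)+|h|_\infty$ for every $\gamma<\omega_1$.
\item[(d)] If $h$ is an $r$-bump function, then $\|h\|_*\le\Omega(r)$; and $\Omega(r)/r\to0$ as $r\to\infty$.
\item[(e)] Let $s\in\Sigma_q$ and $\varphi=\sum_{n=1}^{N_s}1_{(\gamma_n,\gamma_n']}$ with $\gamma_1<\gamma_1'<\gamma_2<\gamma_2'<\cdots$. Then $\operatorname{var}_q(\varphi)\ge L_s$ and $\|\varphi\|_*^{(q)}\le L_{s-1}$.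
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because $\tau$ maps chains to chains, and (b) because $L_s/N_s\le\frac12$.

(c) Consider a chain of $N$ pairs. The pairs with $\beta_n\le\gamma$ form an initial segment; completed by trivial pairs $\alpha=\beta=\gamma$ it is again a chain of $N$ pairs, so these pairs contribute at most $W_N(h)$. The next pair has $\beta_n>\gamma$ and contributes at most $|h|_\infty$. All later pairs have $\alpha_n>\gamma$ and contribute $0$. So $W_N(h1_{[0,\gamma]})\le W_N(h)+|h|_\infty$.

(d) If $\alpha\le\beta$ and $[\alpha,\beta)$ contains none of the endpoints $\gamma_j,\gamma_j'$, then $\alpha$ and $\beta$ lie in the same intervals $(\gamma_j,\gamma'_j]$ and $h(\alpha)=h(\beta)$. The intervals $[\alpha_n,\beta_n)$ of a chain are disjoint, so a chain of $N$ pairs has at most $\min(N,2r)$ nonzero terms, each at most $2$. This gives $\operatorname{var}_q(h)\le\Omega(r)$ for every $q$. Also $|h|_\infty\le1\le\Omega(r)$, since the term $s=1$ is $\min(4,2r)$. For every $s_0$ we have $\Omega(r)\le\max(2L_{s_0},4r\sup_{s>s_0}L_s/N_s)$,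 so $\limsup_r\Omega(r)/r\le4\sup_{s>s_0}L_s/N_s$, which tends to $0$ as $s_0\to\infty$.

(e) The chain $\alpha_n=\gamma_n$, $\beta_n=\gamma_n'$ gives $W_{N_s}(\varphi)\ge N_s$. Let $t\in\Sigma_{q'}$ with $q'\ne q$, so $t\neq s$. All differences of values of $\varphi$ have modulus at most $1$. If $t<s$, the chain is too short to see many bumps: $\frac{L_t}{N_t}W_{N_t}(\varphi)\le L_t\le L_{s-1}$. If $t>s$, the weight is too small: as in (d) there are at most $2N_s$ nonzero terms, and $\frac{L_t}{N_t}\,2N_s=N_s/N_{t-1}\le1\le L_{s-1}$.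
\end{proof}

\begin{example}\label{ex:twocolors}
Norm functions $f=(f_1,f_2):\omega_1\to\mathbb C^2$ by the maximum of $|f_1|_\infty$, $|f_2|_\infty$, $\operatorname{var}_{\mathsf B}(f_1)$ and $\operatorname{var}_{\mathsf A}(f_2)$, and let a matrix $M=(m_{ij})$ act pointwise. Take $\varphi$ as in Lemma~\ref{lem:var}(e) with $s\in\Sigma_{\mathsf A}$. Then $(\varphi,0)$ has norm at most $L_{s-1}$, while its image $(m_{11}\varphi,m_{21}\varphi)$ has norm at least $|m_{21}|L_s$. If $M$ acts boundedly, then $m_{21}=0$: the kernel of the functional that is measured by $\operatorname{var}_{\mathsf A}$ is invariant.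
\end{example}

\section{The space $X$}\label{sec:space}

Following Example~\ref{ex:twocolors}, we apply $\operatorname{var}_q$ to the functions $\psi\circ f$ with $\psi\in\Psi_q$, and to no others. For a sequence $(t_j)$ in $[0,\infty]$ let $\|(t_j)_j\|_E\in[0,\infty]$ be its $\ell_p$-norm, or its supremum if $p=0$. For scalar $h$ put
$$\|h\|_x=\max\Big(|h|_\infty,\ \operatorname{var}_{\mathsf B}(h),\ \sup_i\operatorname{var}_{\mathsf D_i}(h)\Big),\qquad\|h\|_z=\max\big(|h|_\infty,\ \operatorname{var}_{\mathsf B}(h)\big).$$
For $g=((x_j)_j,(z_j)_j,y):\omega_1\to V^0$ let $\|g\|_0\in[0,\infty]$ be the maximum of the six quantities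
\begin{gather*}
|y|_\infty,\qquad\operatorname{var}_{\mathsf A}(y),\qquad\big\|(\|x_j\|_x)_j\big\|_E,\qquad\big\|(\|z_j\|_z)_j\big\|_E,\\
\sup_i\operatorname{var}_{\mathsf C_i}(x_i-y),\qquad\sup_i\big\|\big(\operatorname{var}_{\mathsf D_i}(z_j-\delta_{ij}y)\big)_j\big\|_E .
\end{gather*}
For $f=(f_k):\omega_1\to V$ put $\|f\|=\|(\|f_k\|_0)_k\|_E$. Let $\Lambda$ and $\Lambda_0$ be the spaces of functions $\omega_1\to V$ and $\omega_1\to V^0$ of finite norm. The position of the suprema over $i$ is deliberate. In the sixth quantity the supremum stands outside the norm over $j$, so that $y$ is counted once and not once for every $j$. In the third it stands inside, so that the $x$-part of $\|f\|$ is an $E_2$-norm, symmetric in $k$ and $j$; this will make the flip bounded.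

For a scalar function $\varphi$ and a vector $v$ let $\varphi\otimes v$ be the function $\eta\mapsto\varphi(\eta)v$.

\begin{lemma}\label{lem:norm}
Let $f:\omega_1\to V$, $\varphi:\omega_1\to\mathbb C$, $v=(v_k)\in V$ and $q\in Q$.
\begin{itemize}
\item[(a)] $\|f(\eta)\|_V\le\|f\|$ for all $\eta$, and $\operatorname{var}_q(\psi\circ f)\le\|f\|$ for all $\psi\in\Psi_q$.
\item[(b)] If $\|\varphi\|_*<\infty$, then $\|\varphi\otimes v_k\|_0\le2\|\varphi\|_*\|v_k\|$ for all $k$, and $\|\varphi\otimes v\|\le2\|\varphi\|_*\|v\|$. If $v\in\mathcal K_q$, the same holds with $\|\varphi\|_*^{(q)}$ in place of $\|\varphi\|_*$.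
\item[(c)] $\|f\circ\tau\|\le\|f\|$ for nondecreasing $\tau:\omega_1\to\omega_1$.
\item[(d)] $\|f1_{[0,\gamma]}\|\le3\|f\|$ for every $\gamma<\omega_1$.
\item[(e)] $\Lambda$ and $\Lambda_0$ are Banach spaces.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first, third and fourth quantities dominate the norms of the three components of $f_k(\eta)$, so $\|f_k(\eta)\|\le\|f_k\|_0$. Each $\operatorname{var}_q(\psi\circ f)$ with $\psi\in\Psi_q$ is an entry of one of the six quantities for some $f_k$.

(b) Write $v_k=((x_j),(z_j),y)$. The first four quantities for $\varphi\otimes v_k$ are at most $\|\varphi\|_*\|v_k\|$. The last two are at most $2\|\varphi\|_*\|v_k\|$, because $|x_i-y|\le2\|v_k\|$ and $\|(z_j-\delta_{ij}y)_j\|_E\le\|(z_j)\|_E+|y|\le2\|v_k\|$. Take the $E$-norm over $k$. If $v\in\mathcal K_q$, then $\operatorname{var}_q$ is applied only to the functions $\psi(v)\varphi=0$, $\psi\in\Psi_q$, so $\operatorname{var}_q(\varphi)$ does not enter.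

(c) follows from Lemma~\ref{lem:var}(a).

(d) It suffices to treat $g:\omega_1\to V^0$. By Lemma~\ref{lem:var}(c), cutting off at $\gamma$ at most doubles $\|x_j\|_x$, $\|z_j\|_z$ and $\max(|y|_\infty,\operatorname{var}_{\mathsf A}(y))$, so the first four quantities for $g1_{[0,\gamma]}$ are at most $2\|g\|_0$. The fifth increases by at most $\sup_i|x_i-y|_\infty\le2\|g\|_0$, and the sixth by at most $\sup_i\|(|z_j-\delta_{ij}y|_\infty)_j\|_E\le\|(|z_j|_\infty)_j\|_E+|y|_\infty\le2\|g\|_0$.

(e) The functional $\|\cdot\|$ is built from seminorms by suprema and the monotone norm $\|\cdot\|_E$, so it is a seminorm, and a norm on $\Lambda$ by (a). It is lower semicontinuous for pointwise convergence: $|\psi\circ f|_\infty$ and $\operatorname{var}_q(\psi\circ f)$ are suprema of expressions that depend continuously on finitely many values of $f$, and lower semicontinuity passes to suprema and to $\|\cdot\|_E$, which is the supremum of its finite truncations. A Cauchy sequence $(f^{(n)})$ in $\Lambda$ is uniformly Cauchy by (a), so it converges pointwise to some $f:\omega_1\to V$,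 and $\|f^{(n)}-f\|\le\liminf_m\|f^{(n)}-f^{(m)}\|\to0$. The space $\Lambda_0$ is isometric to the closed subspace $\{f\in\Lambda:f_k=0\text{ for }k\neq1\}$.
\end{proof}

Put $u_\beta^v=1_{[0,\beta]}\otimes v$ for $\beta<\omega_1$ and $v\in V$. Since $\operatorname{TV}(1_{[0,\beta]})=1$, Lemmas~\ref{lem:var}(b) and~\ref{lem:norm} give
\begin{equation}\label{eq:u}
\|v\|\le\|u_\beta^v\|\le2\|v\| .
\end{equation}

\begin{definition}
Let $\mathcal S$ be the linear span of the functions $u_\beta^v$ $(\beta<\omega_1,\ v\in V)$. The space $X$ is the closure of $\mathcal S$ in $\Lambda$. Likewise $\mathcal S_0$ is the span of the functions $1_{[0,\beta]}\otimes v$ with $v\in V^0$, and $X_0$ is its closure in $\Lambda_0$.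
\end{definition}

Every $f\in X$ is a uniform limit of a sequence in $\mathcal S$. By (O1), $f$ is continuous and vanishes on $(\sigma,\omega_1)$ for some $\sigma<\omega_1$. If $\varphi$ is an $r$-bump function then $\varphi\otimes v\in\mathcal S$, because $1_{(\gamma,\gamma']}=1_{[0,\gamma']}-1_{[0,\gamma]}$. The cutoff $f\mapsto f1_{[0,\gamma]}$ maps $u_\beta^v$ to $u_{\min(\beta,\gamma)}^v$, so it is an operator on $X$ of norm at most $3$. The space $X$ is not separable, since $\|u_\beta^v-u_\gamma^v\|\ge\|v\|$ for $\beta\neq\gamma$.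

\begin{proposition}\label{prop:sum}
The map $f\mapsto(f_k)_k$ is an isometry of $X$ onto $(\sum X_0)_p$. Consequently $X$ is isometric to $(\sum X)_p$.
\end{proposition}

\begin{proof}
Each map $f\mapsto f_k$ is contractive and sends $\mathcal S$ into $\mathcal S_0$, hence $X$ into $X_0$; and $\|f\|=\|(\|f_k\|_0)_k\|_E$ by definition. For $p\ge1$ this shows that $X$ is mapped isometrically into $(\sum X_0)_p$. For $p=0$ it is mapped isometrically into $(\sum X_0)_\infty$; as $\|(u_\beta^v)_k\|_0\le2\|v_k\|\to0$, the image of $\mathcal S$, and so that of $X$, lies in the closed subspace $(\sum X_0)_0$. The image is closed and contains the finitely supported sequences with entries in $\mathcal S_0$, which are dense in $(\sum X_0)_p$. A bijection $\mathbb N^2\to\mathbb N$ identifies $(\sum(\sum X_0)_p)_p$ with $(\sum X_0)_p$.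
\end{proof}

This is Theorem~\ref{thm:main}(1). From now on we identify $X$ with $(\sum X_0)_p$.

\section{Operators on $X$ act pointwise on a club}\label{sec:club}

An operator $T$ on $X$ is determined by the vectors $(Tu_\beta^v)(\eta)\in V$. For fixed $\beta$ they vanish when $\eta$ is large. The next lemma shows that for fixed $\eta$ they do not depend on $\beta$ when $\beta$ is large. At an ordinal $\alpha$ that is closed under both thresholds, $(Tu^v_\beta)(\alpha)$ can then depend only on whether $\beta\ge\alpha$, that is, only on $u^v_\beta(\alpha)$.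

\begin{lemma}\label{lem:eventually}
For $x^*\in X^*$ and $v\in V$ the function $\beta\mapsto x^*(u_\beta^v)$ is eventually constant.
\end{lemma}

\begin{proof}
Otherwise we choose recursively, for $\xi<\omega_1$, ordinals $\gamma_\xi<\gamma_\xi'$ with $\gamma_\xi\ge\sup_{\zeta<\xi}\gamma_\zeta'$ and $t_\xi:=x^*(1_{(\gamma_\xi,\gamma'_\xi]}\otimes v)\neq0$; the supremum is countable by (O1), and the intervals are pairwise disjoint. Among uncountably many nonzero numbers, infinitely many have modulus at least some $\varepsilon>0$. Take $r$ of them and let $\varphi$ be the sum of the corresponding indicator functions with coefficients $|t_\xi|/t_\xi$. Lemmas~\ref{lem:var}(d) and~\ref{lem:norm}(b) give $r\varepsilon\le x^*(\varphi\otimes v)\le2\|x^*\|\,\Omega(r)\|v\|$ for all $r$, which contradicts $\Omega(r)/r\to0$.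
\end{proof}

Fix a countable dense additive subgroup $V_{\mathrm c}$ of $V$. Separability of $V$ lets us choose each threshold for all $v$ at once. Parts (ii) and (iii) of the next result will be needed only in Section~\ref{sec:homogeneous}.

\begin{proposition}\label{prop:club}
Let $T\in\mathcal L(X)$. There are a club $\Gamma$, an operator $F(T)\in\mathcal L(V)$ with $\|F(T)\|\le2\|T\|$, functions $h_v:\omega_1\to V$ $(v\in V)$ and a function $\sigma:\omega_1\to\omega_1$ such that for all $\gamma\in\Gamma$ and $v\in V$:
\begin{itemize}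
\item[(i)] $(Tf)(\gamma)=F(T)f(\gamma)$ for all $f\in X$;
\item[(ii)] $Tu_\gamma^v=h_v$ on $[0,\gamma]$, and $h_v=F(T)v$ on $[\min\Gamma,\omega_1)$;
\item[(iii)] $Tu_\gamma^v=0$ on $(\sigma(\gamma),\omega_1)$, and $\gamma\le\sigma(\gamma)<\min(\Gamma\cap(\gamma,\omega_1))$.
\end{itemize}
The operator $F(T)$ is determined by the existence of a club on which \emph{(i)} holds.
\end{proposition}

\begin{proof}
For all $\beta,\eta$ the map $v\mapsto(Tu_\beta^v)(\eta)$ is linear of norm at most $2\|T\|$, by \eqref{eq:u} and Lemma~\ref{lem:norm}(a). So identities between such maps extend from $V_{\mathrm c}$ to $V$.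

\emph{Two thresholds.} Fix $\eta$. Apply Lemma~\ref{lem:eventually} to the functionals $f\mapsto\psi((Tf)(\eta))$, where $\psi$ is one of the countably many coordinate functionals of $V$, and to $v\in V_{\mathrm c}$. By (O1) there is $\mu(\eta)<\omega_1$ such that $(Tu_\beta^v)(\eta)$ does not depend on $\beta\ge\mu(\eta)$, for $v\in V_{\mathrm c}$ and hence for all $v$. Call the common value $h_v(\eta)$; it is linear in $v$ and $\|h_v(\eta)\|\le2\|T\|\|v\|$. Now fix $\beta$. The countably many functions $Tu_\beta^v\in X$, $v\in V_{\mathrm c}$, all vanish on $(\sigma(\beta),\omega_1)$ for some $\sigma(\beta)\ge\beta$, and then so does $Tu_\beta^v$ for all $v$. Let $\Gamma_0$ be the club of limit ordinals $\alpha>0$ with $\mu(\eta),\sigma(\eta)<\alpha$ for all $\eta<\alpha$, given by (O2).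

\emph{Values at $\alpha\in\Gamma_0$.} If $\beta<\alpha$, then $\sigma(\beta)<\alpha$ and $(Tu_\beta^v)(\alpha)=0$. If $\beta\ge\alpha$, then $\mu(\eta)<\alpha\le\beta$ for $\eta<\alpha$, so $Tu_\beta^v=h_v$ on $[0,\alpha)$. As $Tu^v_\beta$ is continuous at the limit ordinal $\alpha$, the value $(Tu_\beta^v)(\alpha)=\lim_{\eta\uparrow\alpha}h_v(\eta)$ is the same for all $\beta\ge\alpha$, and the choice $\beta=\max(\alpha,\mu(\alpha))$ identifies it as $h_v(\alpha)$. Thus
\begin{equation}\label{eq:stable}
Tu_\beta^v=h_v\ \text{ on }[0,\alpha]\qquad(\alpha\in\Gamma_0,\ \beta\ge\alpha).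
\end{equation}

\emph{The operator $F(T)$.} By \eqref{eq:stable}, $h_v$ is continuous on the open sets $[0,\alpha]$, $\alpha\in\Gamma_0$, which cover $\omega_1$. Apply (O3) to the coordinates of $h_v$, $v\in V_{\mathrm c}$: there is $\gamma_0$ with $h_v(\eta)=h_v(\gamma_0)$ for all $\eta\ge\gamma_0$ and $v\in V_{\mathrm c}$, hence for all $v$. Put $F(T)v=h_v(\gamma_0)$ and $\Gamma=\Gamma_0\cap[\gamma_0,\omega_1)$.

For $\gamma\in\Gamma$ the vector $(Tu_\beta^v)(\gamma)$ is $0$ if $\beta<\gamma$ and $h_v(\gamma)=F(T)v$ if $\beta\ge\gamma$; in both cases it equals $F(T)u_\beta^v(\gamma)$. Linearity and density of $\mathcal S$ give (i). Part (ii) follows from \eqref{eq:stable} and $\min\Gamma\ge\gamma_0$. In (iii), every $\alpha\in\Gamma$ with $\alpha>\gamma$ satisfies $\sigma(\gamma)<\alpha$ by the definition of $\Gamma_0$. If (i) holds for $F$ on $\Gamma$ and for $F'$ on $\Gamma'$, take $\gamma\in\Gamma\cap\Gamma'$ and $f=u_\gamma^v$ to get $Fv=F'v$.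
\end{proof}

The map $F:\mathcal L(X)\to\mathcal L(V)$ is a continuous unital algebra homomorphism. Indeed, on the intersection of the clubs of $S$ and $T$ we have $(TSf)(\gamma)=F(T)(Sf)(\gamma)=F(T)F(S)f(\gamma)$ and $((T+\lambda S)f)(\gamma)=(F(T)+\lambda F(S))f(\gamma)$, and the uniqueness statement applies.

Let $\mathcal A$ be the set of $M\in\mathcal L(V)$ such that $f\mapsto M\circ f$ defines a bounded operator $\widetilde M$ on $X$. It is a unital subalgebra of $\mathcal L(V)$, the map $M\mapsto\widetilde M$ is a homomorphism, and $F(\widetilde M)=M$. To prove $M\in\mathcal A$ it suffices to bound $\|M\circ f\|$ by a multiple of $\|f\|$ for $f\in\mathcal S$: the map preserves $\mathcal S$ because $M\circ u_\beta^v=u_\beta^{Mv}$, and its continuous extension to $X$ is still $f\mapsto M\circ f$ because point evaluations are continuous. Since the norm tolerates monotone changes of variable, we can discard everything that $T$ does off the club.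

\begin{proposition}\label{prop:compress}
For every $T\in\mathcal L(X)$ we have $F(T)\in\mathcal A$, and $\widetilde{F(T)}=ATB$ for some $A,B\in\mathcal L(X)$. Hence $F(\mathcal L(X))=\mathcal A$, and $I_X$ factors through $T$ if $F(T)=I_V$.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the club of $T$, let $\chi:\omega_1\to\Gamma$ be its increasing enumeration, and let $\tau(\eta)=\min\{\xi:\chi(\xi)\ge\eta\}$. Both maps are nondecreasing and $\tau\circ\chi$ is the identity. Put $Af=f\circ\chi$ and $Bf=f\circ\tau$; these maps do not increase the norm, by Lemma~\ref{lem:norm}(c). They preserve $\mathcal S$. The set $\{\xi:\chi(\xi)\le\beta\}$ is an initial segment, countable because $\chi$ is injective and closed by (O4), so it is empty or of the form $[0,\xi_0]$, and $Au_\beta^v$ is $0$ or $u_{\xi_0}^v$. The set $\{\eta:\tau(\eta)\le\beta\}$ equals $[0,\chi(\beta)]$, so $Bu_\beta^v=u_{\chi(\beta)}^v$. Thus $A,B\in\mathcal L(X)$, and for $f\in X$ and $\xi<\omega_1$,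
$$(ATBf)(\xi)=(TBf)(\chi(\xi))=F(T)f(\tau(\chi(\xi)))=F(T)f(\xi).\qedhere$$
\end{proof}

\section{The range of $F$}\label{sec:range}

We bound $\mathcal A$ from above by $\mathfrak T$, and from below by exhibiting the elements that we need.

\begin{proposition}\label{prop:range}
$\mathcal A\subseteq\mathfrak T$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:invariant} it suffices to show that $M\in\mathcal A$ leaves each $\mathcal K_q$ invariant. Let $v\in\mathcal K_q$, $\psi\in\Psi_q$, $s\in\Sigma_q$, and let $\varphi$ be as in Lemma~\ref{lem:var}(e). Then $\varphi\otimes v\in\mathcal S$, $\|\varphi\otimes v\|\le2L_{s-1}\|v\|$ by Lemma~\ref{lem:norm}(b), and $\widetilde M(\varphi\otimes v)=\varphi\otimes Mv$. By Lemma~\ref{lem:norm}(a),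
$$|\psi(Mv)|\,L_s\le\operatorname{var}_q\big(\psi(Mv)\varphi\big)\le\|\varphi\otimes Mv\|\le2\|\widetilde M\|\,L_{s-1}\|v\| .$$
The set $\Sigma_q$ is infinite and $L_s/L_{s-1}\to\infty$, so $\psi(Mv)=0$.
\end{proof}

Thus $F$ maps $\mathcal L(X)$ into $\mathfrak T$, and $\Delta:=\pi\circ F:\mathcal L(X)\to\mathcal L(E)$ is a unital homomorphism.

\begin{lemma}\label{lem:flipbounded}
$M(0,\Phi)\in\mathcal A$.
\end{lemma}

\begin{proof}
Let $f=(x,z,y)\in\mathcal S$. The $k$-th outer coordinate of $M(0,\Phi)\circ f$ is $(0,(x_{jk})_j,0)$. Of its six quantities only the fourth and the sixth can be nonzero, and both are at most $\|(\|x_{jk}\|_x)_j\|_E$, because $\|\cdot\|_z\le\|\cdot\|_x$ and $\operatorname{var}_{\mathsf D_i}\le\|\cdot\|_x$ for every $i$. Taking the $E$-norm over $k$, we bound $\|M(0,\Phi)\circ f\|$ by the $\ell_p(\mathbb N^2)$-norm (the supremum if $p=0$) of the array $(\|x_{jk}\|_x)_{k,j}$. Transposition does not change this norm, and the norm of $(\|x_{kj}\|_x)_{k,j}$ is at most $\|f\|$, since $\|(\|x_{kj}\|_x)_j\|_E\le\|f_k\|_0$.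
\end{proof}

Call $c\in\mathcal L(E)$ \emph{liftable} if $M(c,0)\in\mathcal A$. As $c\mapsto M(c,0)$ is a unital homomorphism, the liftable operators form a unital subalgebra of $\mathcal L(E)$. We do not claim that every operator is liftable; the following criterion suffices. Write $c_{kl}=(ce_l)_k$.

\begin{lemma}\label{lem:lift}
Let $c\in\mathcal L(E)$ and $C\ge0$ satisfy $\big\|(\sum_lc_{kl}g_l)_k\big\|\le C\|(g_l)_l\|$ for all finitely supported $(g_l)\in(\sum X_0)_p$. Then $c$ is liftable, and the lift of $M(c,0)$ has norm at most $C$. In particular: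
\begin{itemize}
\item[(a)] if the vectors $ce_l$ have pairwise disjoint supports, then $c$ is liftable;
\item[(b)] if $c\xi=(\zeta_r^*(\xi))_r$ with functionals $\zeta^*_r\in E^*$ that are supported on pairwise disjoint finite sets $B_r$ and satisfy $\sup_r\|\zeta_r^*\|<\infty$, then $c$ is liftable;
\item[(c)] if $\sum_l\|ce_l\|<1$, then $I+c$ is invertible and $(I+c)^{-1}$ is liftable.
\end{itemize}
\end{lemma}

\begin{proof}
For $g\in X_0$ the sequence $(c_{kl}g)_k$ lies in $(\sum X_0)_p$ and has norm $\|ce_l\|\|g\|_0$. So the formula defines a linear map from the finitely supported sequences into $X$, which extends to $\widehat c\in\mathcal L(X)$ with $\|\widehat c\|\le C$. For finitely supported $f$ and any $\eta$, both $(\widehat cf)(\eta)$ and $M(c,0)f(\eta)$ have $k$-th outer coordinate $\sum_lc_{kl}f_l(\eta)$. Both depend continuously on $f$, so $\widehat cf=M(c,0)\circ f$ on $X$.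

(a) By disjointness, $\|(\sum_lc_{kl}g_l)_k\|=\|(\|ce_l\|\|g_l\|_0)_l\|_E\le\|c\|\|(g_l)\|$.

(b) Here $c_{rl}=\zeta_r^*(e_l)$ vanishes for $l\notin B_r$. Choose unimodular $\theta_l$ with $\theta_lc_{rl}=|c_{rl}|$. Then
$$\Big\|\sum_lc_{rl}g_l\Big\|_0\le\sum_{l\in B_r}|c_{rl}|\|g_l\|_0=\zeta_r^*\Big(\sum_{l\in B_r}\theta_l\|g_l\|_0e_l\Big)\le\|\zeta_r^*\|\,\big\|(\|g_l\|_0)_{l\in B_r}\big\|_E,$$
and the $E$-norm over $r$ is at most $\sup_r\|\zeta^*_r\|\,\|(g_l)\|$ because the sets $B_r$ are disjoint.

(c) Put $C=\sum_l\|ce_l\|$. Then $\|c\|\le C<1$, and $\|(\sum_lc_{kl}g_l)_k\|\le\sum_l\|ce_l\|\|g_l\|_0\le C\|(g_l)\|$. So $\|\widehat c\|<1$, and both $I+c$ and $I+\widehat c$ are invertible. The operators $F((I+\widehat c)^{-1})$ and $M((I+c)^{-1},0)$ are both inverse to $F(I+\widehat c)=M(I+c,0)$, so they coincide, and the first lies in $\mathcal A$ by Proposition~\ref{prop:compress}.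
\end{proof}

\section{The ideal $\mathcal M_X$ and the non-commutator}\label{sec:ideal}

We show that $\mathcal M_X$ is the preimage under $\Delta$ of the compact operators on $E$. The input is a gliding hump argument: $I_E$ factors through every noncompact $d\in\mathcal L(E)$. To transport the factorization to $X$ its two outer factors must be liftable, while nothing is required of $d$.

\begin{lemma}\label{lem:hump}
If $d\in\mathcal L(E)$ is not compact, there are liftable $a,b\in\mathcal L(E)$ with $adb=I_E$.
\end{lemma}

\begin{proof}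
The image of the unit ball under $d$ is not totally bounded, so there are $\rho>0$ and $\xi_n$ in the unit ball with $\|d\xi_n-d\xi_m\|\ge2\rho$ for $n\ne m$. After a diagonal extraction, $(\xi_n)$ and $(d\xi_n)$ converge coordinatewise. Put $\eta_n=\xi_{2n}-\xi_{2n+1}$. Then $\|\eta_n\|\le2$, $\|d\eta_n\|\ge2\rho$, and $\eta_n,d\eta_n\to0$ coordinatewise.

Choose $\varepsilon_r>0$ with $\sum_r2\varepsilon_r(\|d\|+1)\le\rho/2$; in particular $2\varepsilon_r\le\rho$. For $B\subseteq\mathbb N$ let $1_B\xi$ be the restriction of $\xi$ to $B$. Put $m_0=n_0=0$. Given $m_{r-1}$ and $n_{r-1}$, use coordinatewise convergence to choose $n_r>n_{r-1}$ such that the restrictions of $\eta_{n_r}$ and $d\eta_{n_r}$ to $[1,m_{r-1}]$ have norm at most $\varepsilon_r$, and then choose $m_r>m_{r-1}$ such that their restrictions to $(m_r,\infty)$ have norm at most $\varepsilon_r$. Let $B_r=(m_{r-1},m_r]\cap\mathbb N$, $\zeta_r=1_{B_r}\eta_{n_r}$ and $\zeta_r'=1_{B_r}d\eta_{n_r}$. Then $\|\eta_{n_r}-\zeta_r\|\le2\varepsilon_r$ and $\|d\eta_{n_r}-\zeta'_r\|\le2\varepsilon_r$, whence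
$$\|\zeta_r\|\le2,\qquad\|\zeta_r'\|\ge\rho,\qquad\sum_r\|d\zeta_r-\zeta_r'\|\le\sum_r2\varepsilon_r(\|d\|+1)\le\rho/2 .$$
Take a norming functional of $\zeta'_r$, restrict it to $B_r$ and rescale, to get $\zeta_r^*\in E^*$ supported on $B_r$ with $\zeta_r^*(\zeta_r')=1$ and $\|\zeta_r^*\|\le1/\rho$. Define $be_r=\zeta_r$ and $a_0\xi=(\zeta_r^*(\xi))_r$. Since the $B_r$ are disjoint, $\|b\|\le2$ and $\|a_0\|\le1/\rho$, and both operators are liftable by Lemma~\ref{lem:lift}(a),(b). Let $\kappa=a_0db-I$. As $a_0\zeta'_r=e_r$, we have $\kappa e_r=a_0(d\zeta_r-\zeta_r')$ and $\sum_r\|\kappa e_r\|\le\frac12$. By Lemma~\ref{lem:lift}(c), $a=(I+\kappa)^{-1}a_0$ is liftable, and $adb=I_E$.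
\end{proof}

\begin{proposition}\label{prop:ideal}
$\mathcal M_X=\{S\in\mathcal L(X):\Delta(S)\text{ is compact}\}$. In particular, $\mathcal M_X$ is an ideal.
\end{proposition}

\begin{proof}
If $I_X=ASB$, then $I_E=\Delta(A)\Delta(S)\Delta(B)$, so $\Delta(S)$ is not compact. Conversely let $d=\Delta(S)$ be noncompact and let $adb=I_E$ as in Lemma~\ref{lem:hump}. By \eqref{eq:product}, $M(a,0)F(S)M(b,0)=M(I,\nu)$ for some $\nu$, and this product lies in the algebra $\mathcal A$. The corner is harmless: $M(I,-\nu)=2I_V-M(I,\nu)$ lies in $\mathcal A$, and $M(I,-\nu)M(I,\nu)=I_V$. Let $A$ and $B$ be the lifts of $M(I,-\nu)M(a,0)$ and $M(b,0)$. Then $F(ASB)=I_V$, so $I_X$ factors through $ASB$ by Proposition~\ref{prop:compress}, hence through $S$. The preimage of an ideal under a homomorphism is an ideal.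
\end{proof}

This is Theorem~\ref{thm:main}(2). Part (4) comes with an open set of examples. Let $T$ be the lift of $M(0,\Phi)$, which exists by Lemma~\ref{lem:flipbounded}; it sends $(x,z,y)$ to $(0,\Phi x,0)$ pointwise.

\begin{corollary}\label{cor:open}
Let $\mathcal U$ be the set of $T'\in\mathcal L(X)$ with $F(T')=M(0,\nu_0)$ for some $\nu_0$ with $\|\nu_0-\Phi\|<1$. Then $\mathcal U$ is a relatively open subset of the ideal $\ker\Delta\subseteq\mathcal M_X$ and contains $T+\ker F$. No $T'\in\mathcal U$ is a commutator. For $T'\in\mathcal U$ and $\lambda\neq0$ the identity $I_X$ factors through $T'-\lambda I$, so $T'$ is not of the form $\lambda I+S$ with $\lambda\ne0$ and $S$ in a proper ideal.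
\end{corollary}

\begin{proof}
The ideal $\ker\Delta$ consists of the $T'$ with $F(T')=M(0,\nu)$ for some $\nu$, and it lies in $\mathcal M_X$ by Proposition~\ref{prop:ideal}. The linear map $T'\mapsto\nu$ is continuous, because $\nu x$ is the $z$-component of $F(T')(x,0,0)$ and so $\|\nu\|\le\|F(T')\|\le2\|T'\|$. Hence $\mathcal U$ is relatively open, and $F=M(0,\Phi)$ on $T+\ker F$. If $T'=[A,B]$, then $M(0,\nu_0)=[F(A),F(B)]$ with $F(A),F(B)\in\mathfrak T$, contrary to Proposition~\ref{prop:flip}. Finally $\Delta(T'-\lambda I)=-\lambda I_E$ is not compact, so $T'-\lambda I\notin\mathcal M_X$, and every proper ideal is contained in $\mathcal M_X$.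
\end{proof}

Since $M(0,\Phi)^2=0$ by \eqref{eq:product}, we have $T^2=0$, and Theorem~\ref{thm:main}(4) follows.

\section{Complementable homogeneity}\label{sec:homogeneous}

By Proposition~\ref{prop:ideal} it is enough to show that $\Delta(J)$ is not compact when $J$ is an embedding. The difficulty is that $F(J)$ records only the values of $Jf$ on the club $\Gamma$. A priori $J$ could store the norm of $u_\gamma^v$ in the gap between $\gamma$ and the next point of $\Gamma$. The gaps are disjoint, however, and disjoint bumps add up to $o(r)$. So we test $J$ on an average of $r$ differences $u_{\gamma'}^v-u_\gamma^v$, staggered so that the average keeps height $1$ and total variation $2$, while the contributions of the gaps cancel out in the mean.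

\begin{proposition}\label{prop:below}
If $J\in\mathcal L(X)$, $c>0$ and $\|Jf\|\ge c\|f\|$ for all $f\in X$, then $\|F(J)v\|\ge\frac c2\|v\|$ for all $v\in V$.
\end{proposition}

\begin{proof}
Take $\Gamma,\sigma,h_v$ from Proposition~\ref{prop:club} for $J$. Fix $v$ and write $u_\gamma=u_\gamma^v$, $w=F(J)v$, and $G_\gamma=(\gamma,\sigma(\gamma)]$. By (iii) the intervals $G_\gamma$, $\gamma\in\Gamma$, are pairwise disjoint. For $\gamma\in\Gamma$ put $g_\gamma=Ju_\gamma-(Ju_\gamma)1_{[0,\gamma]}\in X$. By (ii) and (iii), $Ju_\gamma=h_v1_{[0,\gamma]}+g_\gamma$ and $g_\gamma=g_\gamma1_{G_\gamma}$. Since $h_v=w$ on $[\min\Gamma,\omega_1)$,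
\begin{equation}\label{eq:difference}
J(u_{\gamma'}-u_\gamma)=1_{(\gamma,\gamma']}\otimes w+g_{\gamma'}-g_\gamma\qquad(\gamma<\gamma'\text{ in }\Gamma).
\end{equation}

Lemma~\ref{lem:var}(d) concerns scalar functions, so we need many $g_\gamma$ that take, up to a small error, the same finite list of values. Let $\varepsilon>0$. By \eqref{eq:u}, finite sums of functions $u_\beta^{v'}$ with $v'\in V_{\mathrm c}$ are dense in $X$. For $\gamma\in\Gamma$ choose such a sum $t_\gamma$ with $\|g_\gamma-t_\gamma\|\le\varepsilon$ and put $t'_\gamma=t_\gamma1_{G_\gamma}$. Multiplication by $1_{G_\gamma}=1_{[0,\sigma(\gamma)]}-1_{[0,\gamma]}$ has norm at most $6$ and fixes $g_\gamma$, so $\|g_\gamma-t_\gamma'\|\le6\varepsilon$. The ordinals $\beta$ that occur in $t_\gamma$ cut $G_\gamma$ into finitely many intervals of the form $(\zeta,\zeta']$, on each of which $t_\gamma$ is constant with value in the group $V_{\mathrm c}$. Thus $t_\gamma'=\sum_{i=1}^m1_{I_i^\gamma}\otimes v_i$ with $m\ge0$, intervals $I_i^\gamma\subseteq G_\gamma$ of this form and $v_i\in V_{\mathrm c}$.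 There are countably many lists $(v_1,\dots,v_m)$ and uncountably many $\gamma\in\Gamma$, so one list $(v_1,\dots,v_m)$ serves infinitely many $\gamma$.

Let $r\in\mathbb N$, take $\gamma_1<\dots<\gamma_{2r}$ among these, and put
$$f=\frac1r\sum_{j=1}^r(u_{\gamma_{r+j}}-u_{\gamma_j})=\varphi\otimes v,\qquad\varphi=\frac1r\sum_{j=1}^r1_{(\gamma_j,\gamma_{r+j}]} .$$
All $r$ intervals contain $\gamma_{r+1}$, so $f(\gamma_{r+1})=v$ and $\|f\|\ge\|v\|$. Also $|\varphi|_\infty=1$ and $\operatorname{TV}(\varphi)\le2$, so $\|\varphi\|_*\le1$ and $\|\varphi\otimes w\|\le2\|w\|$. By \eqref{eq:difference},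
$$Jf=\varphi\otimes w+\frac1r\sum_{i=1}^m\varphi_i\otimes v_i+f',\qquad\varphi_i=\sum_{j=1}^r\Big(1_{I_i^{\gamma_{r+j}}}-1_{I_i^{\gamma_j}}\Big),$$
where $f'$ is $\frac1r$ times a signed sum of the $2r$ errors $g_{\gamma_j}-t'_{\gamma_j}$, so $\|f'\|\le12\varepsilon$. Each $\varphi_i$ is a $2r$-bump function, because its intervals lie in different $G_\gamma$. Lemmas~\ref{lem:var}(d) and~\ref{lem:norm}(b) give
$$c\|v\|\le\|Jf\|\le2\|w\|+\frac{2\,\Omega(2r)}r\sum_{i=1}^m\|v_i\|+12\varepsilon .$$
The list $(v_1,\dots,v_m)$ does not depend on $r$. Let $r\to\infty$ and then $\varepsilon\to0$.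
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $J:X\to X$ be an isomorphic embedding and $d=\Delta(J)$. Since $F(J)(0,0,y)=(0,0,dy)$, Proposition~\ref{prop:below} shows that $d$ is bounded below on $E$, so $d$ is not compact. By Proposition~\ref{prop:ideal}, $AJB=I_X$ for some $A,B$. If $Y\subseteq X$ is closed and isomorphic to $X$, let $J$ be an isomorphism onto $Y$. Then $JB$ has the left inverse $A$, so $Z=JB(X)\subseteq Y$ is closed and isomorphic to $X$, and $JBA$ is a projection of $X$ onto $Z$.
\end{proof}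

The proof of Theorem~\ref{thm:main} is complete.

\section{A separable reflexive example}\label{sec:separable}

The mechanism behind Theorem~\ref{thm:separable} is different. The algebra $\mathcal L(X)$ has infinitely many quotients, one for each summand $X_n$. We build an operator $T$ whose image in the $n$-th quotient is close to the scalar $1/n$, at a rate that is too fast for a commutator of two fixed operators, and such that $T-\lambda I$ lies in no proper ideal. The rate comes from a quantitative form of Wintner's theorem.

\begin{lemma}\label{lem:wintner}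
Let $a,b$ be elements of a unital Banach algebra with $\|1\|=1$, let $\|[a,b]-1\|\le\varepsilon$ and $\mu=\|a\|\|b\|$. Then $1\le3\varepsilon(2\mu+2)^{4\mu}$.
\end{lemma}

\begin{proof}
If $\mu=0$, then $[a,b]=0$ and $\varepsilon\ge1$. Otherwise replace $a,b$ by $\|b\|a$, $b/\|b\|$, so that $\|a\|=\mu$ and $\|b\|=1$. For $k\ge1$,
$$[a,b^k]=\sum_{i=0}^{k-1}b^i[a,b]b^{k-1-i}=kb^{k-1}+\sum_{i=0}^{k-1}b^i([a,b]-1)b^{k-1-i},$$
and therefore
\begin{equation}\label{eq:powers}
k\|b^{k-1}\|\le2\mu\|b^k\|+k\varepsilon .
\end{equation}
This says both that a high power of $b$ is small and that the powers cannot decay fast. Let $K\ge1$ be the least integer with $K\ge4\mu$. From \eqref{eq:powers}, $\|b^K\|\le\|b^{K-1}\|$ and $K-2\mu\ge K/2$ we get $\|b^{K-1}\|\le2\varepsilon$. On the other hand \eqref{eq:powers} gives $\|b^{k-1}\|+\varepsilon\le2\mu\|b^k\|+2\varepsilon\le(2\mu+2)(\|b^k\|+\varepsilon)$. Iterating over $k=1,\dots,K-1$ and using $K-1<4\mu$,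
$$1\le\|b^0\|+\varepsilon\le(2\mu+2)^{K-1}\big(\|b^{K-1}\|+\varepsilon\big)\le3\varepsilon(2\mu+2)^{4\mu}.\qedhere$$
\end{proof}

Let $p_n$, $X_n$, $X$ be as in Theorem~\ref{thm:separable} and let $Z_n=(\sum_{m\neq n}X_m)_2$, so $X=X_n\oplus_2Z_n$. To get a quotient of $\mathcal L(X)$ attached to $X_n$ we must know that the identity of $X_n$ cannot be approximated by operators that pass through $Z_n$. Recall that an operator is \emph{strictly singular} if it is bounded below on no infinite-dimensional closed subspace, that a finite sum of strictly singular operators is strictly singular, and that every operator $\ell_p\to\ell_q$ with $1\le p,q<\infty$, $p\neq q$, is strictly singular.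

\begin{lemma}\label{lem:proper}
The set $\mathcal J_n=\{UW:W\in\mathcal L(X_n,Z_n),\ U\in\mathcal L(Z_n,X_n)\}$ is an ideal of $\mathcal L(X_n)$ whose closure is proper.
\end{lemma}

\begin{proof}
The set is stable under multiplication by $\mathcal L(X_n)$ on both sides. A sum $U_1W_1+U_2W_2$ factors through $Z_n\oplus_2Z_n$, which is isometric to $Z_n$ because $X_m\oplus_2X_m$ is isometric to $X_m$ for each $m$. So $\mathcal J_n$ is an ideal. If its closure contains $I$, then some $UW$ is invertible and $W$ is bounded below. Restricting $W$ to one summand of $X_n$ we obtain $i:\ell_p\to Z_n$, $p=p_n$, with $\|i\xi\|\ge c\|\xi\|$ for some $c>0$. Write $Z_n=(\sum_k\ell_{q_k})_2$, where $q_k\neq p$ for all $k$, and let $P_K$ be the projection onto the first $K$ summands, $P_0=0$. Each $P_Ki$ is a finite sum of strictly singular operators, so it is not bounded below on any tail $\{\xi:\xi_1=\dots=\xi_l=0\}$ of $\ell_p$; by density, each tail contains finitely supported unit vectors $\xi$ with $\|P_Ki\xi\|$ arbitrarily small. Put $K_0=0$ and choose inductively finitely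 supported unit vectors $\xi_j$, each supported to the right of the previous ones, and integers $K_j>K_{j-1}$, with
$$\|P_{K_{j-1}}i\xi_j\|\le c2^{-j-1},\qquad\|(I-P_{K_j})i\xi_j\|\le c2^{-j-1}.$$
The vectors $\zeta_j=(P_{K_j}-P_{K_{j-1}})i\xi_j$ satisfy $\|i\xi_j-\zeta_j\|\le c2^{-j}$, hence $\|\zeta_j\|\ge c/2$, and they lie in disjoint groups of summands of an $\ell_2$-sum. So for all $r$,
$$\frac c2\,r^{1/2}-c\le\Big\|\sum_{j\le r}\zeta_j\Big\|-\sum_{j\le r}c2^{-j}\le\Big\|i\sum_{j\le r}\xi_j\Big\|\le\|i\|\,r^{1/p},$$
which is impossible since $p>2$.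
\end{proof}

For $A\in\mathcal L(X)$ let $A_{nn}\in\mathcal L(X_n)$ be the compression of $A$ to $X_n$, and let $\rho_n(A)$ be its class in $\mathcal L(X_n)/\overline{\mathcal J_n}$. The difference $(AB)_{nn}-A_{nn}B_{nn}$ is the composition of the block of $B$ from $X_n$ to $Z_n$ with the block of $A$ from $Z_n$ to $X_n$, so it lies in $\mathcal J_n$. Hence $\rho_n$ is a unital homomorphism with $\|\rho_n(A)\|\le\|A\|$. The unit of the quotient has norm $1$, because an operator at distance less than $1$ from $I$ is invertible and so is not in $\overline{\mathcal J_n}$.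

\begin{proof}[Proof of Theorem~\ref{thm:separable}]
The space $X$ is an $\ell_2$-sum of countably many spaces $\ell_{p_n}$, $1<p_n<\infty$, each repeated infinitely often. So it is separable and reflexive, and reindexing shows that it is isometric to $(\sum X)_2$. Write $X_n=X_n'\oplus_2X_n''$ with both summands isometric to $X_n$, and let $Q_n$ be the norm-one projection onto $X_n'$ along $X_n''$. Put $\varepsilon_n=(n+2)^{-n^2}$ and let $T\in\mathcal L(X)$ act on $X_n$ as $\frac1n(I+\varepsilon_nQ_n)$.

\emph{$T$ is not of the form $\lambda I+S$.} Let $\lambda\neq0$. The operator $T-\lambda I$ acts on $X_n'$ and $X_n''$ as the scalars $\frac1n-\lambda+\frac{\varepsilon_n}n$ and $\frac1n-\lambda$. Let $\lambda_n$ be the one of larger modulus and $Y_n$ the corresponding half. The two scalars differ, so $\lambda_n\neq0$, and $\lambda_n\to-\lambda$; hence $\inf_n|\lambda_n|>0$. The subspace $Y=(\sum_nY_n)_2$ is complemented in $X$ and isometric to $X$, and $T-\lambda I$ maps it isomorphically onto itself. So $I_X$ factors through $T-\lambda I$, which therefore lies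 in no proper ideal.

\emph{$T$ is not a commutator.} Suppose $T=[A,B]$ and let $C=\|A\|\|B\|$. Then $[n\rho_n(A),\rho_n(B)]=n\rho_n(T)$ is the class of $I+\varepsilon_nQ_n$, which is within $\varepsilon_n$ of the unit. The function $(2\mu+2)^{4\mu}$ increases with $\mu\ge0$ and $\|n\rho_n(A)\|\|\rho_n(B)\|\le nC$, so Lemma~\ref{lem:wintner} gives $1\le3\varepsilon_n(2nC+2)^{4nC}$, that is,
$$n^2\log(n+2)\le\log3+4nC\log(2nC+2)\qquad\text{for all }n .$$
The right side is $O(n\log n)$, so this fails for large $n$.
\end{proof}

\begin{remark}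
The perturbations $\varepsilon_nQ_n$ are needed: the operator $T_0$ that acts on $X_n$ as $\frac1nI$ is of Wintner's form, since $T_0-\frac1nI$ lies in the proper ideal $\ker\rho_n$. The example says nothing about Questions~2 and~3, because here $\mathcal M_X$ is not an ideal: if $P$ is the projection onto $X_1$ along $Z_1$, then $P\in\ker\rho_2$ and $I-P\in\ker\rho_1$ both lie in $\mathcal M_X$, while their sum does not.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{Commutators on $(\sum\ell_q)_p$}, \texttt{https://www.impan.pl/download/pdf/sm206-2-5}.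
\end{thebibliography}
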